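# Projective modules over $C([0,1])$ and the intervals that carry them

## 1. Functions that vanish near a point

Let $R=C([0,1])$ be the ring of continuous real functions on $[0,1]$, and let $\mathfrak a\subset R$ be the ideal of all $f$ that vanish on some neighborhood of $0$ (depending on $f$). Recall that a module is projective if it is isomorphic to a direct summand of a free module. We look at $\mathfrak a$ by hand.

*It is not finitely generated.* Finitely many elements of $\mathfrak a$ all vanish on a common interval $[0,\varepsilon]$, and so does every combination of them, but $\mathfrak a$ contains functions that are non-zero at points of $(0,\varepsilon)$.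

*It is projective.* Let $\lambda(u)=\max(0,1-|u|)$, so that $\sum_{n\in\mathbb Z}\lambda(u-n)=1$ for all $u\in\mathbb R$. For $n\ge0$ put $\psi_n(t)=\sqrt{\lambda(n+\log_2t)}$ for $t>0$ and $\psi_n(0)=0$. Then $\psi_n$ is continuous and vanishes for $t\le2^{-n-1}$ and for $t\ge2^{-n+1}$. For $t\in(0,1]$ we have $-\log_2t\ge0$, so only indices $n\ge0$ contribute to the sum above, and $\sum_{n\ge0}\psi_n(t)^2=1$. If $f\in\mathfrak a$ vanishes on $[0,\varepsilon]$, then $\psi_nf=0$ as soon as $2^{-n+1}\le\varepsilon$. So we have maps
$$\mathfrak a\to R^{(\mathbb N)},\ f\mapsto(\psi_nf)_n,\qquad R^{(\mathbb N)}\to\mathfrak a,\ (g_n)\mapsto\sum_n\psi_ng_n,$$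
where $R^{(\mathbb N)}$ is the free module of sequences with finitely many non-zero entries. Their composite is $f\mapsto\sum\psi_n^2f=f$. Hence $\mathfrak a$ is a direct summand of $R^{(\mathbb N)}$.

*Its size jumps.* Write $\mathfrak m_x=\{f:f(x)=0\}$. If $f\in\mathfrak a$, choose $g\in\mathfrak a$ with $g=1$ on the support of $f$. Then $f=gf$. Since $g\in\mathfrak m_0$, this shows $\mathfrak a=\mathfrak m_0\mathfrak a$, so $\mathfrak a/\mathfrak m_0\mathfrak a=0$. If $x>0$ and $f(x)=0$, the same formula, read with $f\in\mathfrak m_x$ and $g\in\mathfrak a$, shows $f\in\mathfrak m_x\mathfrak a$; so $f\mapsto f(x)$ identifies $\mathfrak a/\mathfrak m_x\mathfrak a$ with $\mathbb R$. The dimension is $0$ at $0$ and $1$ on $(0,1]$.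

Nothing here was special to the point $0$. Throughout, $X$ is a compact metrizable space (keep $[0,1]$ in mind), $R=C(X)$ is the ring of real-valued continuous functions, and $\operatorname{supp}f$ is the closure of $\{f\ne0\}$ in $X$.

**Definition.** For $W\subset X$ open, $C_c(W)=\{f\in R:\operatorname{supp}f\subset W\}$, an ideal of $R$.

So $\mathfrak a=C_c((0,1])$, and $C_c(X)=R$. An *interval in $[0,1]$* will always mean a non-empty relatively open one, such as $[0,\frac12)$, $(\frac13,\frac23)$ or $[0,1]$.

**Lemma 1.** Let $W\subset X$ be open.

(a) $C_c(W)$ is a countably generated projective $R$-module, and $\dim_{\mathbb R}C_c(W)/\mathfrak m_xC_c(W)$ is $1$ for $x\in W$ and $0$ for $x\notin W$.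

(b) If $W=\bigsqcup_iW_i$ with all $W_i$ open, then $C_c(W)=\bigoplus_iC_c(W_i)$.

(c) Every endomorphism of $C_c(W)$ is multiplication by some $h\in C(W)$. The direct summands of $C_c(W)$ are the ideals $C_c(V)$ with $V$ clopen in $W$.

(d) $C_c(W)$ is indecomposable if and only if $W$ is non-empty and connected.

*Proof.* (a) If $W=X$, take the single function $\psi=1$. Otherwise let $\rho(x)=\operatorname{dist}(x,X\setminus W)$ for a metric of $X$, and for $n\in\mathbb Z$ put $\psi_n=\sqrt{\lambda(\log_2\rho-n)}$ on $W$ and $0$ elsewhere. Then $\operatorname{supp}\psi_n\subset\{2^{n-1}\le\rho\le2^{n+1}\}$ is a compact subset of $W$, $\psi_n$ is continuous, and $\sum\psi_n^2=1$ on $W$. On a compact subset of $W$, $\rho$ lies between two positive constants, so only finitely many $\psi_n$ are non-zero there. The two maps displayed above, with these $\psi_n$, make $C_c(W)$ a direct summand of a free module of countable rank; as an image of that module it is countably generated. For the dimension, take $f\in C_c(W)$ and $g\in C_c(W)$ with $g=1$ on $\operatorname{supp}f$, so $f=gf$. If $x\notin W$ then $g\in\mathfrak m_x$, and $C_c(W)=\mathfrak m_xC_c(W)$.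 If $x\in W$ and $f(x)=0$, then $f\in\mathfrak m_x$ gives $f\in\mathfrak m_xC_c(W)$, so evaluation at $x$ is an isomorphism $C_c(W)/\mathfrak m_xC_c(W)\to\mathbb R$.

(b) If $f\in C_c(W)$, the compact set $\operatorname{supp}f$ meets only finitely many $W_i$, and each $\operatorname{supp}f\cap W_i$ is compact because the other $W_j$ cover the rest of $\operatorname{supp}f$ by open sets. So $f=\sum_if1_{W_i}$ is a finite sum with $f1_{W_i}\in C_c(W_i)$, and such a decomposition is unique.

(c) Let $\pi$ be an endomorphism. For $\varphi,\psi\in C_c(W)$,
$$\varphi\,\pi(\psi)=\pi(\varphi\psi)=\psi\,\pi(\varphi).$$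
Hence $\pi(\varphi)/\varphi$ and $\pi(\psi)/\psi$ agree where both are defined. Every $t\in W$ has some $\varphi\in C_c(W)$ with $\varphi(t)\ne0$, so these quotients define one function $h\in C(W)$. If $\varphi(t)=0$ with $t\in W$, choose $\psi$ with $\psi(t)\ne0$; the identity gives $\pi(\varphi)(t)=0$. So $\pi(\varphi)=h\varphi$ on $W$. If $\pi^2=\pi$, then $h^2=h$, so $h=1_V$ with $V$ clopen in $W$, and $\operatorname{im}\pi=C_c(V)$. Conversely each clopen $V$ gives a summand by (b).

(d) $C_c(W)\ne0$ if and only if $W\ne\emptyset$. If $W$ is connected and non-empty, (c) leaves only the summands $0$ and $C_c(W)$. If $W=V\sqcup V'$ with both parts open and non-empty, (b) splits $C_c(W)$ into two non-zero parts. $\square$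

So $\mathfrak a$ is indecomposable. Removing $\frac12$ from $[0,1]$ gives $C_c([0,1]\setminus\{\frac12\})=C_c([0,\frac12))\oplus C_c((\frac12,1])$, with two indecomposable summands. Now take $X$ to be the Cantor set. The summands of $C(X)$ are the $C(V)$ with $V$ clopen, and every non-empty clopen $V$ is disconnected. So the module $C(X)$ has no indecomposable summand at all.

**Definition.** A module $M$ is *superdecomposable* if it has no indecomposable direct summand. The zero module is regarded as decomposable, so $0$ is superdecomposable.

Over the Cantor set, the ring itself is a non-zero superdecomposable projective module. Over $[0,1]$ the ideals $C_c(W)$ cannot be: the components of $W$ are open, and each one gives an indecomposable summand. But there are many other projective modules, and the question, from the paper "When every projective module is a direct sum of finitely generated modules", is: *is there a non-zero superdecomposable projective $C([0,1])$-module?* The answer is no. For projective $P$ put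
$$r(x)=r_P(x)=\dim_{\mathbb R}P/\mathfrak m_xP\ \text{ (a cardinal)},\qquad U_n=U_n(P)=\{x:r(x)\ge n\},\ n=1,2,\dots$$

**Theorem 1.** Let $P\ne0$ be projective over $C([0,1])$. Then $U_1$ is non-empty and open, and for every component $I$ of $U_1$, $C_c(I)$ is isomorphic to a direct summand of $P$, and it is indecomposable. So $0$ is the only superdecomposable projective $C([0,1])$-module.

After its proof we go on to a description of all projective $C([0,1])$-modules (Theorems 2 and 3) and to other spaces (Theorem 4).

## 2. Finitely generated modules have constant rank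

Suppose $P=eR^n$ with $e$ an idempotent $n\times n$ matrix over $R=C([0,1])$. Then $P/\mathfrak m_xP\cong e(x)\mathbb R^n$, so $r(x)=\operatorname{rank}e(x)=\operatorname{tr}e(x)$. This is a continuous integer-valued function on a connected space, hence constant. If it is $0$, then $e=0$ and $P=0$. So a non-zero finitely generated projective module has constant rank at least $1$. If $P$ has rank $n$, any direct decomposition of $P$ has at most $n$ non-zero summands (they are finitely generated and projective again), and in a decomposition with the largest possible number of non-zero summands, each of these is indecomposable.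

So a non-zero superdecomposable $P$ cannot be finitely generated, and there the counting breaks down in two ways. The rank may be infinite; and even if the rank is at most $1$ everywhere, it may jump, and there may be infinitely many summands, as for $C_c(W)$ with infinitely many components. Both can mix: for $P=\bigoplus_{n\ge1}C_c((0,\frac1n))$ the rank at $x$ is the number of $n$ with $0<x<\frac1n$, which is $0$ at $x=0$, finite everywhere, and unbounded near $0$.

## 3. Fibres, sections and supports

Let $X$ be compact metrizable, $R=C(X)$, and let $P$ be projective. We may take $P=eF$ with $F=R^{(B)}$ free on a basis $(\varepsilon_b)_{b\in B}$ and $e=e^2\in\operatorname{End}_RF$, where $e\varepsilon_b=\sum_ce_{cb}\varepsilon_c$, a finite sum for each $b$. View $F$ as the set of functions $f:X\to\mathbb R^{(B)}$ that, for some finite $B_0\subset B$, are continuous maps into $\mathbb R^{B_0}$. Then $\mathfrak m_xF=\{f\in F:f(x)=0\}$, so $e$ induces an idempotent $e(x)$ of $\mathbb R^{(B)}=F/\mathfrak m_xF$ with $(ef)(x)=e(x)f(x)$.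

**Definition.** The *fibre* of $P$ at $x$ is $P(x)=e(x)\mathbb R^{(B)}=\{p(x):p\in P\}$.

If $p\in P\cap\mathfrak m_xF$, then $p=ep\in e\,\mathfrak m_xF=\mathfrak m_xP$; so $P\cap\mathfrak m_xF=\mathfrak m_xP$, hence $P(x)\cong P/\mathfrak m_xP$ and $r(x)=\dim P(x)$. Let $\langle\ ,\,\rangle$ be the standard inner product of $\mathbb R^{(B)}$.

**Definition.** For $W\subset X$ open, $\Gamma(W,P)$ is the set of maps $s:W\to\mathbb R^{(B)}$ with $s(x)\in P(x)$ for all $x\in W$, such that every point of $W$ has a neighborhood on which $s$ is a continuous map into $\mathbb R^{B_0}$ for some finite $B_0$.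

It is a $C(W)$-module, and $\langle s,s'\rangle\in C(W)$ for $s,s'\in\Gamma(W,P)$. The finite set $B_0$ may vary from place to place, which for an element of $F$ is not allowed.

*Example.* Realize $\mathfrak a=C_c((0,1])$ as $P=\{(\psi_nf)_n:f\in\mathfrak a\}\subset R^{(\mathbb N)}$, so $e_{mn}=\psi_m\psi_n$. On $(0,1]$ put $s(t)=(\psi_n(t))_n$. Near each $t>0$ only finitely many coordinates are non-zero, $|s(t)|=1$, and $P(t)=\mathbb Rs(t)$. So $s\in\Gamma((0,1],P)$. As $t\to0$ the unit vector $s(t)$ moves off to higher and higher coordinates, and $P(0)=0$. No element of $P$ restricts to $s$.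

**Lemma 2.** (a) $P=\{f\in F:f(x)\in P(x)\text{ for all }x\}$. In particular, if all $P(x)=0$ then $P=0$.

(b) If $s\in\Gamma(W,P)$ and $\varphi\in C_c(W)$, then $\varphi s$, extended by $0$, is in $P$.

(c) Every $v\in P(x)$ is $p(x)$ for some $p\in P$. Finitely many sections that are linearly independent at $x$ are so near $x$. Hence each $U_n$ is open.

*Proof.* (a) If $f(x)\in P(x)$ for all $x$, then $(ef)(x)=e(x)f(x)=f(x)$, so $f=ef\in P$. The converse is clear. (b) The compact set $\operatorname{supp}\varphi\subset W$ is covered by finitely many open sets on each of which $s$ has finitely many coordinates; so $\varphi s\in F$, and (a) applies. (c) Apply $e$ to the constant function $v$. Near $x$ finitely many sections have values in one $\mathbb R^{B_0}$, and a non-zero minor at $x$ stays non-zero nearby. If $r(x)\ge n$, choose $n$ elements of $P$ independent at $x$; they are independent near $x$, so $r\ge n$ there. $\square$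

The next lemma is less innocent. It says that an element of $P$ does not merely vanish where the rank is $0$: it vanishes near such points.

**Lemma 3.** If $q\in P$, then $\operatorname{supp}q\subset U_1$.

*Proof.* Write $q=\sum_{b\in B_0}q_b\varepsilon_b$ with $B_0$ finite, and let $r(x)=0$, i.e. $e(x)=0$. Comparing the coordinates $c\in B_0$ in $q=eq$ gives $q_c=\sum_{b\in B_0}e_{cb}q_b$. With the finite matrix $E=(e_{cb})_{c,b\in B_0}$ this reads $(1-E)(q_b)_{b\in B_0}=0$. Since $E(x)=0$, the matrix $1-E$ is invertible near $x$, so $q=0$ near $x$ and $x\notin\operatorname{supp}q$. $\square$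

*Example.* In $C([0,1])$ the ideal $\mathfrak m_0$ is not projective. Every $f\in\mathfrak m_0$ is a product of $\sqrt{|f|}$ and $\operatorname{sgn}(f)\sqrt{|f|}$, both in $\mathfrak m_0$; so $\mathfrak m_0/\mathfrak m_0^2=0$ and the rank at $0$ would be $0$. By Lemma 3 each element would then be annihilated by some $\chi\in R$ with $\chi=1$ near $0$; but $\chi(t)\,t$ is not the zero function for any such $\chi$. This is why $\mathfrak a$, and not $\mathfrak m_0$, appears in the answer.

## 4. Splitting off a section over $U_1$

The natural first attempt at Theorem 1 is to choose $p\in P$ with $p(x_0)\ne0$ for some $x_0$ and to split off $Rp$ by orthogonal projection,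
$$q\mapsto\frac{\langle p,q\rangle}{\langle p,p\rangle}\,p.$$
If $p$ vanishes nowhere, this works and gives a summand isomorphic to $R$. At a zero of $p$ the coefficient is not defined, and no cleverer choice of $p$ helps in general: the module $\mathfrak a$ has no non-zero cyclic summand, because it is indecomposable, so such a summand would be $\mathfrak a$, which is not finitely generated.

The example of Section 3 shows what to do. Do not look for an element of $P$; look for a section $s\in\Gamma(U_1,P)$ that vanishes nowhere on $U_1$. It need not belong to $P$, but Lemma 3 is just what makes the projection onto it legitimate.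

**Lemma 4.** Let $X$ be compact metrizable, and let $s\in\Gamma(U_1,P)$ vanish nowhere. Put $\alpha(q)=\langle s,q\rangle/\langle s,s\rangle$ on $U_1$ and $0$ elsewhere, for $q\in P$, and $\beta(\varphi)=\varphi s$ for $\varphi\in C_c(U_1)$. Then $\alpha:P\to C_c(U_1)$ and $\beta:C_c(U_1)\to P$ are well defined $R$-linear maps with $\alpha\beta=\mathrm{id}$, so $P\cong C_c(U_1)\oplus P_1$ with $P_1=\ker\alpha$. The fibres are $P_1(x)=P(x)\cap s(x)^\perp$ for $x\in U_1$ and $P_1(x)=0$ for $x\notin U_1$. Hence $U_j(P_1)=U_{j+1}(P)$ for $j\ge1$.

*Proof.* By Lemma 3, $\operatorname{supp}q$ is a compact subset of $U_1$. So $\alpha(q)$ is continuous on the open set $U_1$ and zero on the open set $X\setminus\operatorname{supp}q$; these two sets cover $X$, hence $\alpha(q)\in R$, with support in $\operatorname{supp}q\subset U_1$. The map $\beta$ has values in $P$ by Lemma 2(b), and $\alpha(\varphi s)=\varphi$ is clear. Thus $P=\beta(C_c(U_1))\oplus P_1$, and $P_1$ is a direct summand of $P$, hence of the same $F$. The projection onto $P_1$ is $q\mapsto q-\alpha(q)s$. At $x\in U_1$ it maps $q(x)$ to its orthogonal projection along $s(x)$,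 and $q(x)$ runs through $P(x)$; this gives $P_1(x)=P(x)\cap s(x)^\perp$. At $x\notin U_1$ we have $P_1(x)\subset P(x)=0$. For $x\in U_1$, $P(x)=\mathbb Rs(x)\oplus P_1(x)$, so $\dim P_1(x)\ge j$ if and only if $r(x)\ge j+1$. $\square$

*Example.* Let $P=C_c([0,\frac23))\oplus C_c((\frac13,1])$ over $C([0,1])$. Choose $a\in C_c([0,\frac23))$, $b\in C_c((\frac13,1])$ with $a^2+b^2=1$. Then $s=(a,b)\in P$ splits off a copy of $R$, with complement $\{(f,g)\in P:af+bg=0\}$. Such a pair equals $\varphi\cdot(-b,a)$ with $\varphi=ag-bf$. Near $[0,\frac13]$ both $g$ and $b$ vanish, near $[\frac23,1]$ both $f$ and $a$ vanish, so $\varphi\in C_c((\frac13,\frac23))$; conversely every such $\varphi$ gives an element. So $P\cong R\oplus C_c((\frac13,\frac23))=C_c(U_1)\oplus C_c(U_2)$.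

It remains to find $s$. Locally this is Lemma 2(c). The danger lies in the gluing: if $p$ and $p'$ are non-vanishing on overlapping intervals, then $(1-\theta)p+\theta p'$ may vanish for some $\theta$, as it does for $p'=-p$ and $\theta=\frac12$. On an interval one can repair this with signs.

**Lemma 5.** Let $K$ be a compact non-degenerate interval, $P$ projective over $C(K)$, $U=U_1$. Then there is a nowhere vanishing $s\in\Gamma(U,P)$.

*Proof.* The components of $U$ are open and cover $U$, so it suffices to construct $s$ on one component $I$, an interval.

**Step 1: local sections.** We cut $I$ into pieces on which non-vanishing elements of $P$ are available. Each $x\in I$ has some $p\in P$ with $p\ne0$ on an open neighborhood of $x$ in $I$. Write $I$ as an increasing union of compact intervals $J_1\subset J_2\subset\cdots$ such that every compact subset of $I$ lies in some $J_k$. By Lebesgue's covering lemma, we can subdivide $J_1$, and then the at most two intervals that make up the closure of $J_{k+1}\setminus J_k$ for each $k$, into finitely many compact intervals, each inside an open set on which some element of $P$ is non-vanishing.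 This gives a subdivision $I=\bigcup_{n\in Z}[t_{n-1},t_n]$, locally finite in $I$, with $Z\subset\mathbb Z$ an interval of integers, and elements $p_n\in P$ non-vanishing on open sets $W_n\subset I$ with $[t_{n-1},t_n]\subset W_n$.

**Step 2: signs.** We arrange that neighboring sections are not opposite at the common endpoint. Start from some index and choose signs $\epsilon_n=\pm1$ inductively in both directions, putting $\sigma_n=\epsilon_np_n$, so that whenever $n,n+1\in Z$ and $\sigma_{n+1}(t_n)=c\,\sigma_n(t_n)$ with $c\in\mathbb R$, then $c>0$. This is possible because $c\ne0$ and changing one sign changes the sign of $c$. Now $(1-\theta)\sigma_n(t_n)+\theta\sigma_{n+1}(t_n)\ne0$ for all $\theta\in[0,1]$: if the two vectors are independent this is clear, and otherwise the sum is $(1-\theta+\theta c)\sigma_n(t_n)$ with $c>0$.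

**Step 3: gluing.** We interpolate near each $t_n$ with $n,n+1\in Z$. By continuity and compactness in $\theta$ there is $\delta_n>0$ with
$$(1-\theta)\sigma_n(t)+\theta\sigma_{n+1}(t)\ne0\qquad(\theta\in[0,1],\ |t-t_n|\le\delta_n).$$
Take $\delta_n$ so small that $N_n=[t_n-\delta_n,t_n+\delta_n]$ lies in $W_n\cap W_{n+1}$ and $\delta_n<\frac12\min(t_n-t_{n-1},t_{n+1}-t_n)$; then $N_n\subset(t_{n-1},t_{n+1})$ and the $N_n$ are pairwise disjoint. On $N_n$ put $s=(1-\theta_n)\sigma_n+\theta_n\sigma_{n+1}$ with $\theta_n$ affine from $0$ to $1$ on $N_n$; on the rest of $[t_{n-1},t_n]$ put $s=\sigma_n$. Then $s$ is continuous, locally has finitely many coordinates, has $s(t)\in P(t)$, and vanishes nowhere on $I$. $\square$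

**Proof of Theorem 1.** Let $P\ne0$ be projective over $C([0,1])$. By Lemma 2(a) some $P(x)\ne0$, so $U_1\ne\emptyset$; it is open by Lemma 2(c). Lemma 5 gives a nowhere vanishing $s\in\Gamma(U_1,P)$, and by Lemma 4, $C_c(U_1)$ is isomorphic to a direct summand of $P$. Let $I$ be a component of $U_1$. Since $U_1$ is the disjoint union of its open components, Lemma 1(b) shows that $C_c(I)$ is a direct summand of $C_c(U_1)$, so it is isomorphic to one of $P$. As $I$ is non-empty and connected, $C_c(I)$ is indecomposable by Lemma 1(d). Hence no non-zero projective $C([0,1])$-module is superdecomposable. $\blacksquare$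

## 5. Frames, and the splitting $P\cong\bigoplus_nC_c(U_n)$

Lemmas 4 and 5 can be repeated: $P\cong C_c(U_1)\oplus P_1$, $P_1\cong C_c(U_2)\oplus P_2$, and so on. This suggests the next result.

**Theorem 2.** Every countably generated projective $C([0,1])$-module is isomorphic to $\bigoplus_{n\ge1}C_c(U_n)$. Hence every projective $C([0,1])$-module is a direct sum of modules $C_c(I)$, $I$ an interval.

But repetition alone does not prove it, since the parts split off need not exhaust $P$. In $P=R^{(\mathbb N)}$ with basis $\varepsilon_1,\varepsilon_2,\dots$, Lemma 5 may hand us $\varepsilon_2$, then $\varepsilon_4$, then $\varepsilon_6$, and so on, and $\varepsilon_1$ is never reached. We need to steer: given $p\in P$, we must split off finitely many of the $C_c(U_j)$ in such a way that $p$ lies in the part split off. One section may not suffice for this. In $R^2$ let $p(t)=(t-\frac12)\varepsilon_1$ for $t\le\frac12$ and $p(t)=(t-\frac12)\varepsilon_2$ for $t\ge\frac12$. A line containing $p(t)$ is $\mathbb R\varepsilon_1$ for $t<\frac12$ and $\mathbb R\varepsilon_2$ for $t>\frac12$, and these do not fit together continuously at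 $\frac12$. So we work with several sections at once.

**Definition.** Let $N\ge0$. An *$N$-frame* of $P$ is a tuple $(s_1,\dots,s_N)$ with $s_j\in\Gamma(U_j,P)$ such that for every $x$ the vectors $s_j(x)$, $j\le\min(r(x),N)$, are linearly independent. Its *span field* is $S(x)=\operatorname{span}\{s_j(x):j\le\min(r(x),N)\}$.

So $\dim S(x)=\min(r(x),N)$. In the example after Lemma 4, $s_1=(a,b)$ on $[0,1]$ and $s_2=(-b,a)$ on $(\frac13,\frac23)$ form a $2$-frame.

**Lemma 6.** Let $X$ be compact metrizable. Given an $N$-frame of $P$ and $q\in P$, let $(\pi q)(x)$ be the orthogonal projection of $q(x)$ on $S(x)$. Then $\pi q\in P$. Hence $P=Q\oplus P'$ with $Q=\pi P=\{q\in P:q(x)\in S(x)\text{ for all }x\}$ and $P'=\ker\pi$; the fibres are $Q(x)=S(x)$ and $P'(x)=P(x)\cap S(x)^\perp$.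

*Proof.* We show $\pi q\in P$ by induction on $N$; for $N=0$ we have $\pi=0$. Let $N\ge1$, and use $\alpha$ and $P_1$ from Lemma 4 with $s=s_1$. For $j=2,\dots,N$ put $s_j'=s_j-\frac{\langle s_1,s_j\rangle}{\langle s_1,s_1\rangle}s_1$ on $U_j\subset U_1$. It has values in $P(x)\cap s_1(x)^\perp=P_1(x)$, so $s_j'\in\Gamma(U_j,P_1)$, and $U_j=U_{j-1}(P_1)$. The vectors $s_j'(x)$, $2\le j\le\min(r(x),N)$, are independent. So $(s_2',\dots,s_N')$ is an $(N-1)$-frame of $P_1$; let $\pi'$ be its projection, which maps $P_1$ to $P_1$ by induction. For $x\in U_1$, $S(x)$ is the orthogonal sum of $\mathbb Rs_1(x)$ and the span of the $s_j'(x)$. Therefore $\pi q=\alpha(q)s_1+\pi'(q-\alpha(q)s_1)\in P$. Now $\pi$ is $R$-linear and idempotent, so $P=\pi P\oplus\ker\pi$. Since $S(x)\subset P(x)$ and $q(x)$ runs through $P(x)$, the fibres are as stated; and $\pi q=q$ exactly when $q(x)\in S(x)$ for all $x$. $\square$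

For a compact non-degenerate interval $K\subset[0,1]$ let $P_K=e_KC(K)^{(B)}$, where $e_K$ is $e$ with its entries restricted to $K$. It is projective over $C(K)$ with fibres $P(x)$, $x\in K$, and restriction to $K$ maps $P$ into $P_K$.

**Lemma 7.** Let $K$ be a compact non-degenerate interval and $P$ projective over $C(K)$. Every $m$-frame of $P$ extends to an $N$-frame, for each $N\ge m$.

*Proof.* It suffices to take $N=m+1$. By Lemma 6, $P'=\ker\pi$ is projective with fibres $P(x)\cap S(x)^\perp$, where $\dim S(x)=\min(r(x),m)$. So $P'(x)\ne0$ if and only if $S(x)\ne P(x)$, i.e. $r(x)>m$; that is, $U_1(P')=U_{m+1}(P)$. Lemma 5 gives a nowhere vanishing $s_{m+1}\in\Gamma(U_{m+1},P')$. It is orthogonal to $s_1,\dots,s_m$, so $(s_1,\dots,s_{m+1})$ is an $(m+1)$-frame. $\square$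

We use two theorems of Kaplansky (Ann. of Math. 68 (1958), 372–377): projective modules over local rings are free, and every projective module is a direct sum of countably generated ones.

**Lemma 8.** Let $X$ be compact metrizable, $p\in P$ and $x\in X$. There are $y_1,\dots,y_k\in P$ with $y_i(x)$ linearly independent and $p(t)\in\operatorname{span}(y_i(t))_{i\le k}$ for all $t$ near $x$.

*Proof.* Let $A$ be the ring of germs at $x$ of continuous functions. A germ with non-zero value at $x$ is invertible, so $A$ is local, with maximal ideal $\mathfrak m$ the germs vanishing at $x$. Every germ is the germ of an element of $R$: multiply by a cut-off. So the germs at $x$ of elements of $F$ form $A^{(B)}$, and those of elements of $P$ form a direct summand $P_x=e_xA^{(B)}$. By Kaplansky, $P_x$ is free, with a basis consisting of germs of elements of $P$. The germ of $p$ is a combination of finitely many of them, the germs of $y_1,\dots,y_k$, say; so $p(t)\in\operatorname{span}(y_i(t))$ for $t$ near $x$. If $\sum a_iy_i(x)=0$ with $a_i\in\mathbb R$, the germ of $\sum a_iy_i$ lies in $P_x\cap\mathfrak mA^{(B)}=\mathfrak mP_x$ (the equality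 holds because $P_x$ is a direct summand). Since the $y_i$ are part of a basis, the constants $a_i$ lie in $\mathfrak m$, so $a_i=0$. $\square$

**Lemma 9.** Let $P$ be projective over $C([0,1])$ and $p\in P$. There are $N\ge1$ and a decomposition $P=Q\oplus P'$ with $p\in Q$, $Q\cong\bigoplus_{j=1}^NC_c(U_j)$, and $U_j(P')=U_{j+N}(P)$ for all $j\ge1$.

*Proof.* **Step 1: local frames whose span contains $p$.** The aim is to find one number $N$, and near each $x$ an $N$-frame with $p$ in its span field. By Lemmas 8 and 2(c), every $z\in[0,1]$ has an open neighborhood $W_z$ and $y_1^z,\dots,y_{k_z}^z\in P$, independent at all points of $W_z$, whose span contains $p$ on $W_z$. Finitely many $W_z$ cover $[0,1]$; let $N\ge1$ be at least all the corresponding $k_z$. Given $x$, choose one of these finitely many $W_z$ containing $x$ and write $y_i=y_i^z$, $k=k_z$. Since $y_1(x),\dots,y_k(x)$ are independent in $P(x)$, we have $k\le m:=\min(r(x),N)$. Choose $y_{k+1},\dots,y_m\in P$ such that $y_1(x),\dots,y_m(x)$ are independent. On a small compact interval neighborhood $K_x\subset W_z$ of $x$ in $[0,1]$ they stay independent. There $r\ge m$,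 so $U_j\cap K_x=K_x$ for $j\le m$, and $(y_1,\dots,y_m)$ is an $m$-frame of $P_{K_x}$. By Lemma 7 it extends to an $N$-frame of $P_{K_x}$, and the span field of this contains $p(t)$ for all $t\in K_x$.

**Step 2: good cut points.** We choose where to pass from one local frame to the next, at points where nothing jumps. Let $D$ be the set of $t$ such that $\min(r,N)$ is constant near $t$, and either $p(t)\ne0$ or $p=0$ near $t$. This set is open. It is dense, being the intersection of two dense open sets: on a non-empty open set $G$ let $\min(r,N)$ attain its maximum at $t$; since the $U_n$ are open, $\min(r,N)$ is at least that maximum near $t$, so it is constant near $t$; and the complement of $\{p\ne0\}\cup\operatorname{int}\{p=0\}$ is the boundary of a closed set, which has no interior. By Lebesgue's covering lemma there are $0=t_0<\dots<t_l=1$ with $[t_{i-1},t_i]\subset\operatorname{int}K_i$ (interior in $[0,1]$), where each $K_i$ is one of the $K_x$, with its frame and span field $S^i$. Moving the $t_i$ with $0<i<l$ slightly, we may assume $t_i\in D$.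

**Step 3: matching frames at a cut point.** Fix $0<i<l$. We want to deform $S^i$ into $S^{i+1}$ near $t_i$, keeping the dimension and keeping $p$ inside. Near $t_i$ let $\min(r,N)=k$. Then $S^i$ and $S^{i+1}$ are spanned near $t_i$ by the first $k$ members of their frames, which are independent. Let $d=\dim(S^i(t_i)\cap S^{i+1}(t_i))$. Choose a basis $w_1,\dots,w_d$ of this intersection, with $w_1=p(t_i)$ if $p(t_i)\ne0$. Complete it by $w_{d+1},\dots,w_k$ to a basis of $S^i(t_i)$ and by $w'_{d+1},\dots,w'_k$ to a basis of $S^{i+1}(t_i)$, and put $w_j'=w_j$ for $j\le d$. Let $\sigma_j$ be the combination with constant coefficients of the given frame of $S^i$ that has $\sigma_j(t_i)=w_j$, and $\sigma'_j$ that of the frame of $S^{i+1}$ with $\sigma_j'(t_i)=w_j'$; except that, if $p(t_i)\ne0$, we take $\sigma_1=\sigma_1'=p$, which is a section of both fields. Being independent at $t_i$, $\sigma_1,\dots,\sigma_k$ are independent near $t_i$, and so they span the $k$-dimensional space $S^i$ there; the same holds for the $\sigma_j'$ and $S^{i+1}$.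

Put $\tau_j^\theta=(1-\theta)\sigma_j+\theta\sigma_j'$ for $\theta\in[0,1]$. At $t_i$ these are $w_1,\dots,w_d$ and $(1-\theta)w_j+\theta w_j'$ for $j>d$. The $2k-d$ vectors $w_1,\dots,w_k,w'_{d+1},\dots,w'_k$ span $S^i(t_i)+S^{i+1}(t_i)$, which has dimension $2k-d$; so they are independent. If $\sum_{j\le d}a_jw_j+\sum_{j>d}b_j((1-\theta)w_j+\theta w'_j)=0$, then all $a_j=0$ and $b_j(1-\theta)=b_j\theta=0$, so $b_j=0$. Hence the $\tau_j^\theta(t_i)$ are independent for every $\theta$. Their Gram determinant is continuous in $(\theta,t)$ and positive on the compact set $[0,1]\times\{t_i\}$, so there is $\delta>0$ such that the $\tau^\theta_j(t)$ are independent for all $\theta$ and $|t-t_i|<\delta$. We take $\delta$ common to all $i$, and so small that the intervals $(t_i-\delta,t_i+\delta)$ are disjoint and contained in $K_i\cap K_{i+1}$, that the $\sigma_j,\sigma_j'$ are defined and span $S^i,S^{i+1}$ there, and that on them $\min(r,N)$ is constant and either $\sigma_1=\sigma_1'=p$ or $p=0$. The last is possible because $t_i\in D$.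

**Step 4: one field on $[0,1]$.** Let $\theta_i$ be continuous with values in $[0,1]$, equal to $0$ for $t\le t_i-\delta/2$ and to $1$ for $t\ge t_i+\delta/2$. Define $S(t)=\operatorname{span}(\tau_j^{\theta_i(t)}(t))_{j\le k}$ for $|t-t_i|<\delta$, $0<i<l$, and $S(t)=S^i(t)$ on the rest of $[t_{i-1},t_i]$. For $\delta/2\le|t-t_i|<\delta$ the first rule gives $S^i(t)$ on the left of $t_i$ and $S^{i+1}(t)$ on the right, so the rules fit. Clearly $\dim S(t)=\min(r(t),N)$ and $p(t)\in S(t)\subset P(t)$ for all $t$. Every point has a compact interval neighborhood $K$ on which $S$ is the span field of an $N$-frame of $P_K$. Indeed, for $|t-t_i|<\delta$ take $K\subset(t_i-\delta,t_i+\delta)$ and the sections $\tau_j^{\theta_i(t)}$, $j\le k$; here $\min(r,N)=k$ on $K$, so if $k<N$ then $r=k$ on $K$, and for $k<j\le N$ the set $U_j\cap K$ is empty. At all other points $S$ equals some $S^i$ nearby, and we restrict the given frame.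

**Step 5: splitting.** Now we project to $S$. For $q\in P$ let $\pi q$ be the pointwise orthogonal projection to $S$. Cover $[0,1]$ by the interiors of finitely many $K$ as in Step 4. By Lemma 6 for $P_K$, $\pi q$ is on each of them continuous with finitely many coordinates and values in $P(x)$. So $\pi q\in F$, and $\pi q\in P$ by Lemma 2(a). Hence $P=Q\oplus P'$ with $Q=\pi P$, $P'=\ker\pi$, $Q(x)=S(x)$, $P'(x)=P(x)\cap S(x)^\perp$; and $p=\pi p\in Q$. We read off $r_Q=\min(r,N)$. Also $P(x)=S(x)\oplus P'(x)$, where $P'(x)=0$ if $r(x)\le N$ and $\dim S(x)=N$ otherwise; so $U_j(P')=U_{j+N}(P)$ for $j\ge1$. Finally $U_j(Q)=U_j(P)$ for $j\le N$ and $U_{N+1}(Q)=\emptyset$. Applying Lemmas 5 and 4 to $Q$ a total of $N$ times, we get $Q\cong\bigoplus_{j\le N}C_c(U_j)\oplus Q'$ with $U_1(Q')=U_{N+1}(Q)=\emptyset$, so $Q'=0$ by Lemma 2(a). $\square$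

**Proof of Theorem 2.** Let $p_1,p_2,\dots$ generate $P$ (repeat generators if there are finitely many). Apply Lemma 9 to $P$ and $p_1$: $P=Q_1\oplus P_1$ with $p_1\in Q_1$. Apply it to $P_1$ and the component of $p_2$ in $P_1$, and so on. After $m$ steps $P=Q_1\oplus\dots\oplus Q_m\oplus P_m$ and $p_1,\dots,p_m\in Q_1\oplus\dots\oplus Q_m$. So the direct sum of all $Q_m$ contains the generators, and $P=\bigoplus_mQ_m$. If $N_m\ge1$ is the number used in step $m$, then $U_j(P_{m-1})=U_{N_1+\dots+N_{m-1}+j}(P)$ (with $P_0=P$), and therefore $Q_m\cong\bigoplus_{j=1}^{N_m}C_c(U_{N_1+\dots+N_{m-1}+j})$. Since every $N_m\ge1$, each index $n\ge1$ occurs exactly once, and $P\cong\bigoplus_{n\ge1}C_c(U_n)$. By Lemma 1(b), each $C_c(U_n)$ is the direct sum of the $C_c(I)$ over the components $I$ of $U_n$. By Kaplansky, an arbitrary projective module is a direct sum of countably generated projective ones, and the last assertion follows. $\blacksquare$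

## 6. The rank function classifies

Recall that a successor cardinal is one of the form $\kappa=\lambda^+$, the least cardinal larger than $\lambda$. It is uncountable exactly when $\lambda\ge\aleph_0$.

**Theorem 3.** For every projective $P$ over $C([0,1])$,
$$P\cong\bigoplus_{n\ge1}C_c(U_n)\ \oplus\ \bigoplus_{\kappa}C_c(V_\kappa)^{(\kappa)},\qquad V_\kappa=\{r\ge\kappa\},\tag{1}$$
$\kappa$ running over the uncountable successor cardinals with $V_\kappa\ne\emptyset$. So projectives are classified by $r$. The functions $r$ that occur are exactly the cardinal-valued functions for which $\{r\ge\kappa\}$ is open for every $\kappa$ that is finite or an uncountable successor.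

*Example.* For $P=R\oplus C_c((0,\frac12))^{(\aleph_1)}$, $r$ is $\aleph_1$ on $(0,\frac12)$ and $1$ elsewhere. Here $U_1=[0,1]$, while $U_n$ for $n\ge2$ and $V_{\aleph_1}$ are all $(0,\frac12)$. The cardinal $\aleph_0$ is rightly absent from the openness condition: for $P=\bigoplus_{n\ge1}C_c((\frac12-\frac1{n+1},\frac12+\frac1{n+1}))$ the set $\{r\ge\aleph_0\}$ is the single point $\frac12$.

For the proof, use Theorem 2 to write $P=\bigoplus_{j\in J}C_c(I_j)$ with intervals $I_j$. By Lemma 1(a), $r(x)=|\{j:x\in I_j\}|$. Let $\mathcal G$ be a countable base of $[0,1]$ consisting of intervals. Below, $\kappa=\lambda^+$ always denotes an uncountable successor cardinal. We use this form of the pigeonhole principle: *if a set of size $\kappa$ is divided into countably many classes, some class has size $\kappa$*; otherwise all classes have size at most $\lambda$, and the total is at most $\aleph_0\cdot\lambda=\lambda$.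

**Lemma 10.** (i) $V_\kappa$ is open, and $|\{j:I_j\not\subset V_\kappa\}|<\kappa$.

(ii) $r$ takes only countably many values.

(iii) For $W$ open let $T(W)=C_c(W)^{(\aleph_0)}$. Every countably generated projective module with rank $\aleph_0$ on $W$ and $0$ elsewhere is isomorphic to $T(W)$. In particular $T(W)\oplus C_c(I)\cong T(W)$ for intervals $I\subset W$.

*Proof.* (i) If $r(x)\ge\kappa$, choose for $\kappa$ many $j$ a set $G_j\in\mathcal G$ with $x\in G_j\subset I_j$. By pigeonhole, $\kappa$ many of the $G_j$ coincide with one $G$. Every point of $G$ lies in $\kappa$ many $I_j$, so $x\in G\subset V_\kappa$. If there were $\kappa$ many $j$ with points $z_j\in I_j\setminus V_\kappa$, choose $G_j\in\mathcal G$ with $z_j\in G_j\subset I_j$. Again $\kappa$ many equal one $G$, and $G\subset V_\kappa$, contradicting $z_j\in G_j=G$.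

(ii) We need only consider the set $M$ of infinite values, which is well ordered. For $\mu\in M$ not maximal let $\mu'$ be the next element of $M$, and choose $x_\mu$ with $r(x_\mu)=\mu'$. The set $\{r\le\mu\}=[0,1]\setminus V_{\mu^+}$ is closed by (i) and does not contain $x_\mu$; choose $G_\mu\in\mathcal G$ with $x_\mu\in G_\mu$ and $G_\mu\cap\{r\le\mu\}=\emptyset$. If $\mu<\nu$ are both non-maximal, then $r(x_\mu)=\mu'\le\nu$, so $x_\mu\in G_\mu\setminus G_\nu$. Thus $\mu\mapsto G_\mu$ is injective, and $M$ is countable.

(iii) For such a module all $U_n$ equal $W$; apply Theorem 2. The module $T(W)\oplus C_c(I)$ is of this kind. $\square$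

**Proof of Theorem 3.** Let $\mathcal K$ be the set of uncountable successor cardinals $\kappa$ with $V_\kappa\ne\emptyset$ (all are at most $|J|$). If $\kappa\in\mathcal K$, every smaller uncountable successor is in $\mathcal K$, since the sets $V_\kappa$ decrease.

**Step 1: $\kappa$ disjoint copies of $T(V_\kappa)$.** We set aside, for each $\kappa\in\mathcal K$, enough of $P$ to absorb what is left over later. Order the pairs $(\kappa,\alpha)$ with $\kappa\in\mathcal K$ and $\alpha<\kappa$ an ordinal lexicographically; this is a well-ordering. If $\kappa=\lambda^+$, then $(\kappa,\alpha)$ has at most $\lambda$ predecessors: those with first entry $\kappa'<\kappa$, i.e. $\kappa'\le\lambda$, number at most $\lambda\cdot\lambda=\lambda$, and those with first entry $\kappa$ number $|\alpha|\le\lambda$. We choose recursively pairwise disjoint countable sets $J_{\kappa,\alpha}\subset J$ such that $I_j\subset V_\kappa$ for $j\in J_{\kappa,\alpha}$ and every $x\in V_\kappa$ lies in infinitely many $I_j$ with $j\in J_{\kappa,\alpha}$. At stage $(\kappa,\alpha)$ at most $\lambda\cdot\aleph_0=\lambda<\kappa$ indices have been used. Each $x\in V_\kappa$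 lies in at least $\kappa$ of the $I_j$; by Lemma 10(i) fewer than $\kappa$ of these are not inside $V_\kappa$, so at least $\kappa$ unused $I_j\subset V_\kappa$ contain $x$. As $V_\kappa$ has a countable base, it is Lindelöf, so countably many unused $I_j\subset V_\kappa$ cover it. Repeat this $\aleph_0$ times with disjoint index sets; at each time only countably many more indices have been used. The union is $J_{\kappa,\alpha}$. By Lemma 10(iii), $\bigoplus_{j\in J_{\kappa,\alpha}}C_c(I_j)\cong T(V_\kappa)$.

**Step 2: absorbing the rest.** The unused indices are to be distributed so that each $\kappa$ receives at most $\kappa$ of them. Let $c(j)=\min_{x\in I_j}r(x)$ and $J_0=\{j:c(j)\le\aleph_0\}=\{j:I_j\not\subset V_{\aleph_1}\}$. By Lemma 10(i), $J_0$ is countable, and it is disjoint from all $J_{\kappa,\alpha}$, because $V_\kappa\subset V_{\aleph_1}$. For uncountable $\mu$ let $L_\mu$ be the set of unused $j$ with $c(j)=\mu$. For $j\in L_\mu$ we have $I_j\not\subset V_{\mu^+}$, so $|L_\mu|<\mu^+$, i.e. $|L_\mu|\le\mu$; and $I_j\subset V_\kappa$ for all $\kappa\le\mu$. Since each $c(j)$ is a value of $r$, only countably many $L_\mu$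 are non-empty, by Lemma 10(ii). If $\mu$ is a successor, assign all of $L_\mu$ to $\kappa=\mu$. If $\mu$ is a limit cardinal, then $\mu$ is the supremum, and hence the sum, of the uncountable successors $\kappa<\mu$ (the sum is at most $\mu\cdot\mu=\mu$). So we can partition $L_\mu$ into sets $L_{\mu,\kappa}$ with $|L_{\mu,\kappa}|\le\kappa$, and we assign $L_{\mu,\kappa}$ to $\kappa$. Each $\kappa\in\mathcal K$ receives at most $\aleph_0\cdot\kappa=\kappa$ indices, all with $I_j\subset V_\kappa$, and no index goes to a $\kappa\notin\mathcal K$. For each $\kappa$, assign the indices it received injectively to ordinals $\alpha<\kappa$, and absorb each $C_c(I_j)$ into the copy of $T(V_\kappa)$ with number $\alpha$, by Lemma 10(iii). Since $J$ is the disjoint union of $J_0$, the $J_{\kappa,\alpha}$ and the $L_\mu$,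
$$P\cong\bigoplus_{\kappa\in\mathcal K}T(V_\kappa)^{(\kappa)}\ \oplus\ \bigoplus_{j\in J_0}C_c(I_j).\tag{2}$$

**Step 3: the countable part.** It remains to bring the second summand of (2) into the form required by (1). If $\mathcal K=\emptyset$, then $V_{\aleph_1}=\emptyset$, $J=J_0$ is countable, $P$ is countably generated, and Theorem 2 is the claim. Otherwise $\aleph_1\in\mathcal K$. Split off one copy of $T(V_{\aleph_1})$ from $T(V_{\aleph_1})^{(\aleph_1)}$; what remains is still isomorphic to $T(V_{\aleph_1})^{(\aleph_1)}$. The module $T(V_{\aleph_1})\oplus\bigoplus_{j\in J_0}C_c(I_j)$ is countably generated. Its rank is $\aleph_0$ on $V_{\aleph_1}$; for $x\notin V_{\aleph_1}$ all $j$ with $x\in I_j$ are in $J_0$, so its rank there is $r(x)\le\aleph_0$. So its rank is $\min(r,\aleph_0)$, and by Theorem 2 it is isomorphic to $\bigoplus_nC_c(U_n)$ with $U_n=U_n(P)$. Since $T(V_\kappa)^{(\kappa)}\cong C_c(V_\kappa)^{(\aleph_0\cdot\kappa)}=C_c(V_\kappa)^{(\kappa)}$, (2) becomes (1).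

**Step 4: classification and realization.** We read off the remaining claims. The right side of (1) depends only on $r$, and $r$ is an isomorphism invariant; so $P\cong P'$ if and only if $r_P=r_{P'}$. The openness conditions on $r$ are necessary by Lemma 2(c) and Lemma 10(i). Conversely, given $r$ satisfying them, the right side of (1) is a projective module by Lemma 1(a). At $x$ its rank is $r(x)$ if $r(x)\le\aleph_0$. If $r(x)=\mu>\aleph_0$, its rank is $\aleph_0+\sum\{\kappa\le\mu:\kappa\text{ an uncountable successor}\}$. This is at most $\mu\cdot\mu=\mu$; it is at least $\mu$, since $\mu$ itself is a term if $\mu$ is a successor, and $\mu$ is the supremum of the terms if $\mu$ is a limit. $\blacksquare$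

## 7. Compact metrizable spaces with and without open components

Finally we return to the Cantor set and ask what made the difference.

**Theorem 4.** Let $X$ be compact metrizable.

(a) If some non-empty open $U\subset X$ has no component that is open in $X$, then $C_c(U)$ is a non-zero superdecomposable projective $C(X)$-module.

(b) If $\dim X\le1$ and every non-empty open $U\subset X$ has a component open in $X$, then every non-zero projective $C(X)$-module has an indecomposable summand.

**Proof of (a).** By Lemma 1, $C_c(U)$ is projective and non-zero, its direct summands are the $C_c(V)$ with $V$ clopen in $U$, and such a $C_c(V)$ is indecomposable only if $V$ is non-empty and connected. A non-empty connected clopen subset of $U$ is a component of $U$, and it is open in $X$; by assumption there is none. $\blacksquare$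

*Examples.* For the Cantor set take $U=X$: its components are points, which are not open. The space can even be connected. Let $\mathbb Z_2$ be the ring of $2$-adic integers, topologically a Cantor set, and let $X$ be the solenoid obtained from $\mathbb Z_2\times[0,1]$ by identifying $(z,1)$ with $(z+1,0)$. It is a compact Hausdorff image of a compact metrizable space, hence compact metrizable. The path that starts at $(0,0)$ and runs upwards passes through $\{n\}\times[0,1]$ for $n=0,1,2,\dots$, and the natural numbers are dense in $\mathbb Z_2$; so $X$ has a dense path-connected subset and is connected. The image $U$ of $\mathbb Z_2\times(0,1)$ is open and homeomorphic to $\mathbb Z_2\times(0,1)$. Its components $\{z\}\times(0,1)$ are not open.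

For (b) we would like a non-vanishing section over a component, as in Lemma 5. That is too much to ask. Over the circle $\mathbb R/\mathbb Z$, take the module of continuous $f:\mathbb R\to\mathbb R$ with $f(t+1)=-f(t)$. The map $f\mapsto f(t)\,(\cos\pi t,\sin\pi t)$ identifies it with the image of $R^2$ under orthogonal projection onto the line spanned by $(\cos\pi t,\sin\pi t)$, which is $1$-periodic in $t$. So it is projective, of rank $1$ everywhere. But each $f$ has a zero by the intermediate value theorem. The signs cannot be matched around the circle; the *lines* can. So we select a line in each fibre instead of a vector. The tool is a selection theorem.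

Recall that a set-valued map $x\mapsto\Lambda(x)\subset Y$ is *lower semicontinuous* if $\{x:\Lambda(x)\cap O\ne\emptyset\}$ is open for each open $O\subset Y$, and that a *continuous selection* is a continuous map $\ell$ with $\ell(x)\in\Lambda(x)$ for all $x$. A subset of $Y$ is $C^0$ if it is path connected. A family of subsets of a metric space $Y$ is *equi-$LC^0$* if for every $y_0$ in its union and $\eta>0$ there is $\varepsilon>0$ such that any two points of one member, both within distance $\varepsilon$ of $y_0$, are joined by a path inside that member within distance $\eta$ of $y_0$. For instance the single set $[0,1]$ forms such a family (use segments), while $\{0\}\cup\{\frac1n:n\ge1\}$ does not, at $y_0=0$: different points of it are joined by no path in it. Michael's theorem (*Continuous selections II*, Ann. of Math. 64 (1956), Thm 1.2), in the case we need, says: *a lower semicontinuous map from a paracompact space of dimension at most $1$ to the closed non-empty $C^0$ subsets of a complete metric space, forming an equi-$LC^0$ family, has a continuous selection.*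

**Proof of (b).** Let $P\ne0$ be projective. Then $U=U_1$ is non-empty and open, by Lemma 2. Let $I$ be a component of $U$ that is open in $X$. Components of $U$ are closed in $U$, so $I$ is clopen in $U$.

**Step 1: finite-dimensional subspaces.** We replace the possibly infinite-dimensional fibres by finite-dimensional ones. There are a countable open cover $(W_i)$ of $I$, locally finite in $I$, and $p_i\in P$ non-vanishing on $W_i\subset I$. If $I=X$, this is Lemma 2(c) and compactness. Otherwise, with $\rho(x)=\operatorname{dist}(x,X\setminus I)$, cover each compact set $\{x\in I:2^n\le\rho(x)\le2^{n+1}\}$, $n\in\mathbb Z$, by finitely many open subsets of $\{x\in I:2^{n-1}<\rho(x)<2^{n+2}\}$ on each of which some element of $P$ is non-vanishing, and take all these together. Put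
$$Q(x)=\operatorname{span}\{p_i(x):x\in W_i\}\subset P(x)\qquad(x\in I),$$
a finite-dimensional non-zero space. Only a countable set $B'\subset B$ of coordinates is involved.

**Step 2: lines.** We check the hypotheses of Michael's theorem. Let $Y$ be the set of lines through $0$ in $\ell^2(B')$, with $d(y,y')=\min|u-u'|$ over unit vectors $u\in y$, $u'\in y'$. For a fixed $u\in y$ the minimum is attained with a suitable $u'=\pm u'$, which gives the triangle inequality. The metric is complete: in a Cauchy sequence pass to a subsequence with $d(y_n,y_{n+1})<2^{-n}$, and choose successively unit vectors $u_n\in y_n$ with $|u_n-u_{n+1}|<2^{-n}$; they converge to a unit vector, whose line is the limit. Let $\Lambda(x)\subset Y$ be the set of lines in $Q(x)$.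

*Each $\Lambda(x)$ is compact, non-empty and path connected.* It is the image of the unit sphere of $Q(x)$, and it is a single point if $\dim Q(x)=1$.

*$\Lambda$ is lower semicontinuous.* A line in $Q(x_0)$ is spanned by a vector $\sum a_ip_i(x_0)$, summed over the finitely many $i$ with $x_0\in W_i$. For $x$ near $x_0$, $\sum a_ip_i(x)$ is a non-zero element of $Q(x)$, and its line depends continuously on $x$.

*The family $\{\Lambda(x)\}$ is equi-$LC^0$.* Let $y_0$ be a line with unit vector $u_0$, let $\eta>0$, and let $\varepsilon=\min(\frac\eta2,\frac13)$. If two lines of $\Lambda(x)$ are at distance less than $\varepsilon$ from $y_0$, they have unit vectors $u,u'$ with $|u-u_0|<\varepsilon$ and $|u'-u_0|<\varepsilon$. Every $v$ on the segment $[u,u']$ lies in $Q(x)$ and satisfies $|v-u_0|<\varepsilon$; so $v\ne0$, and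
$$\left|\tfrac{v}{|v|}-u_0\right|\le\big|1-|v|\big|+|v-u_0|<2\varepsilon\le\eta.$$
So the lines $\mathbb Rv$ form a path in $\Lambda(x)$ within distance $\eta$ of $y_0$. (Halving $\varepsilon$, we may replace "less than $\varepsilon$" by "within $\varepsilon$".)

The space $I$ is metrizable and separable, hence paracompact, and $\dim I\le\dim X\le1$, by the subspace theorem of dimension theory. So there is a continuous $\ell:I\to Y$ with $\ell(x)\subset Q(x)\subset P(x)$.

**Step 3: local sections of $\ell$.** Near each $x_0\in I$ we need a non-vanishing local section of $P$ that spans $\ell$. Let $u$ be a unit vector of $\ell(x_0)$ and $v(x)$ its orthogonal projection on $\ell(x)$. If $w,w'$ are unit vectors of $\ell(x),\ell(x')$ with $|w-w'|=d(\ell(x),\ell(x'))$, then $|\langle u,w\rangle w-\langle u,w'\rangle w'|\le2|w-w'|$; so $v$ is continuous. As $v(x_0)=u$, $v$ is non-vanishing near $x_0$ and spans $\ell(x)$ there. A neighborhood of $x_0$ meets only finitely many $W_i$, and $v(x)\in Q(x)$; so $v$ has finitely many coordinates near $x_0$. Hence $v$ is a section of $P$ near $x_0$.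

**Step 4: a summand $L$.** We show that $\ell$ splits off. Let
$$L=\{q\in P:\operatorname{supp}q\subset I,\ q(x)\in\ell(x)\text{ for all }x\in I\}.$$
It is non-zero: multiply a local section $v$ by a cut-off and use Lemma 2(b). For $q\in P$ let $(\pi q)(x)$ be the orthogonal projection of $q(x)$ on $\ell(x)$ for $x\in I$, and $0$ for $x\notin I$. By Lemma 3, $\operatorname{supp}q$ is a compact subset of $U$; as $I$ is clopen in $U$, $\operatorname{supp}q\cap I$ is compact. On $I$, $\pi q$ is locally $\frac{\langle v,q\rangle}{\langle v,v\rangle}v$, hence continuous with locally finitely many coordinates, and it is zero on the open set $X\setminus(\operatorname{supp}q\cap I)$. By compactness finitely many coordinates suffice. So $\pi q\in F$ with values in $P(x)$, and $\pi q\in P$ by Lemma 2(a). Its support lies in $\operatorname{supp}q\cap I$, so $\pi q\in L$; and $\pi q=q$ for $q\in L$. Thus $\pi$ is a projection of $P$ onto $L$, and $L$ is a direct summand.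

**Step 5: $L$ is indecomposable.** As in Lemma 1(c), we show that idempotents are multiplications. Let $\rho=\rho^2\in\operatorname{End}L$ and $x_0\in I$. Choose $q\in L$ with $q(x_0)\ne0$, so $q\ne0$ near $x_0$. As $q$ and $\rho q$ have values in the lines $\ell(x)$, near $x_0$ we have $\rho q=hq$ with $h=\langle\rho q,q\rangle/\langle q,q\rangle$ continuous. Let $q'\in L$; near $x_0$ likewise $q'=aq$ with $a$ continuous. Take a cut-off $\chi\in R$, $\chi=1$ near $x_0$, with support so small that $\chi a$, extended by $0$, is in $R$ and $\chi q'=(\chi a)q$. Then $\chi\,\rho q'=\rho(\chi q')=\chi a\,\rho q$, so near $x_0$ we get $\rho q'=a\,\rho q=ahq=hq'$. In particular $h$ does not depend on the choice of $q$. So there is one $h\in C(I)$ with $\rho q'=hq'$ on $I$ for all $q'\in L$, and off $I$ both $q'$ and $\rho q'$ vanish. From $\rho^2=\rho$ we get $h^2=h$. Since $I$ is connected, $h\equiv0$ or $h\equiv1$, so $\rho=0$ or $\rho=\mathrm{id}$. As $L\ne0$, it is indecomposable. $\blacksquare$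

Together, (a) and (b) say: for compact metrizable $X$ with $\dim X\le1$, $C(X)$ has no non-zero superdecomposable projective module if and only if every non-empty open subset of $X$ has a component that is open in $X$. In a locally connected space all components of open sets are open, so this covers all finite graphs and all one-dimensional Peano continua. For $\dim X\ge2$ only part (a) is claimed.
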